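# A paracompact Hausdorff space that is not base-paracompact

## Theorem A, Theorem B, and what they assert

All spaces are $T_1$. The main theorem is the following.

**Theorem A (ZFC).** Let $\kappa$ be a cardinal with $\theta:=\operatorname{cf}(\kappa)>\omega$ and $\kappa^{<\theta}=\kappa$. There is a Hausdorff space $X$ of weight $\kappa$ such that

1. every open cover of $X$ has a refinement that is a partition of $X$ into open sets (so $X$ is paracompact);
2. for every family $\mathcal B$ of open sets with $|\mathcal B|\le\kappa$ there is an open cover of $X$ with no locally finite open refinement consisting of members of $\mathcal B$ and covering $X$. So $X$ is not base-paracompact.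

It has a positive companion.

**Theorem B (ZFC).** If $\kappa$ is a strong limit cardinal with $\operatorname{cf}(\kappa)=\omega$ ($\kappa=\omega$ allowed), every paracompact Hausdorff space of weight $\kappa$ is base-paracompact.

**Corollary C.** For a strong limit cardinal $\kappa$: all paracompact Hausdorff spaces of weight $\kappa$ are base-paracompact if and only if $\operatorname{cf}(\kappa)=\omega$. Under GCH this equivalence holds for every infinite $\kappa$.

Now the words. The *weight* $w(X)$ is the least cardinality of a base of $X$. A *refinement* of an open cover is a cover of $X$ each of whose members lies inside a member of the given cover. A family is *locally finite* if each point has a neighbourhood meeting only finitely many of its members; for an indexed family we count indices. A space is *paracompact* if every open cover has a locally finite open refinement.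

**Definition (J. E. Porter).** A space $X$ is *base-paracompact* if it has a base $\mathcal B$ with $|\mathcal B|=w(X)$ such that every open cover of $X$ has a locally finite refinement consisting of members of $\mathcal B$.

Paracompactness lets us build the refinement from arbitrary open sets. Base-paracompactness asks us to fix in advance a stock of only $w(X)$ open sets from which *all* locally finite refinements can be taken. The question, whose source is "Base-Normality And Product Spaces" (https://core.ac.uk/download/pdf/82044858.pdf), is whether every paracompact Hausdorff space admits such a stock. Theorem A answers no, in ZFC. Part 2 says more than the failure of the definition: no family of at most $\kappa=w(X)$ open sets works, whether or not it is a base.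

Recall that $\operatorname{cf}(\kappa)$ is the least length of a cofinal sequence in $\kappa$; that $\kappa^{<\theta}=\sup_{\mu<\theta}\kappa^\mu$; and that an infinite $\kappa$ is a *strong limit* if $2^\mu<\kappa$ for all $\mu<\kappa$. The cardinal $\beth_{\omega_1}$ is the supremum of the sequence $\beth_0=\omega$, $\beth_{\alpha+1}=2^{\beth_\alpha}$ (suprema at limits), $\alpha<\omega_1$. It is a strong limit of cofinality $\omega_1$.

**Cardinals to which Theorem A applies.** Let $\theta=\operatorname{cf}(\kappa)>\omega$ and $\mu<\theta$. Every function $\mu\to\kappa$ is bounded in $\kappa$, so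
$$\kappa^\mu\le\sum_{\nu<\kappa}|\nu|^\mu ,\qquad |\nu|^\mu\le 2^{\max(|\nu|,\mu,\omega)},\qquad \max(|\nu|,\mu,\omega)<\kappa. \tag{1}$$
If $\kappa$ is a strong limit, each term of the sum is below $\kappa$, so $\kappa^\mu\le\kappa$, and $\kappa^{<\theta}=\kappa$. Thus $\kappa=\beth_{\omega_1}$ qualifies, and there is, in ZFC, a paracompact Hausdorff space of weight $\beth_{\omega_1}$ that is not base-paracompact. Under CH, $\kappa=\omega_1$ qualifies too, since $\omega_1^{\omega}=(2^\omega)^\omega=2^\omega=\omega_1$; so under CH there is also an example of weight $\omega_1$.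

**Corollary C from Theorems A and B.** For a strong limit $\kappa$, Theorem B covers $\operatorname{cf}(\kappa)=\omega$, and the computation just made lets Theorem A cover $\operatorname{cf}(\kappa)>\omega$. Now assume GCH and let $\kappa$ be infinite. If $\operatorname{cf}(\kappa)=\omega$, then $\kappa$ is $\omega$ or a limit cardinal, and $2^\mu=\mu^+<\kappa$ for infinite $\mu<\kappa$, so $\kappa$ is a strong limit and Theorem B applies. If $\theta=\operatorname{cf}(\kappa)>\omega$, each term in (1) is at most the successor of a cardinal below $\kappa$, hence at most $\kappa$. So $\kappa^\mu\le\kappa\cdot\kappa=\kappa$ for $\mu<\theta$, and Theorem A applies.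

It remains to prove Theorems A and B. Theorem B comes first: it grows out of a case one does by hand, and it shows where uncountable cofinality enters.

## Compact, discrete and second countable spaces

**Compact spaces.** Let $X$ be compact and let $\mathcal B$ be any base with $|\mathcal B|=w(X)$. Given an open cover, the members of $\mathcal B$ that lie inside members of the cover form a cover; a finite subcover is locally finite. So $X$ is base-paracompact, and any base of minimal size serves.

**Discrete spaces.** If $X$ is infinite discrete, then $w(X)=|X|$, the singletons form a base, and they refine every open cover.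

**Countable weight.** Let $X$ be paracompact Hausdorff (hence normal, hence regular) with a countable base $\mathcal E$. Let $\mathcal B$ consist of $\mathcal E$ and all sets $E\setminus(\overline{E_0'}\cup\dots\cup\overline{E_{n-1}'})$ with $E,E_i'\in\mathcal E$. This is a countable base. Given an open cover, the pairs $(E',E)\in\mathcal E\times\mathcal E$ with $\overline{E'}\subset E$ and $E$ inside a member of the cover are countably many, and by regularity their first coordinates cover $X$. List them (with repetitions if needed) as $(E_n',E_n)$, $n<\omega$, and put
$$V_n=E_n\setminus\bigcup_{i<n}\overline{E_i'}\in\mathcal B .$$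
Given $x$, let $n$ be least with $x\in\overline{E_n'}$; then $x\in E_n$, so $x\in V_n$. Also $x\in E'_m$ for some $m$, and the open set $E'_m$ misses $V_n$ for all $n>m$. So $\{V_n\}$ is a locally finite refinement by members of $\mathcal B$.

Two features made this work: each stage handles data taken from a small stock, and before each stage there are only finitely many earlier stages, so that we subtract a *finite* union of closed sets.

## Strong limit weight of cofinality $\omega$: proof of Theorem B

Let $\kappa$ be a strong limit with $\operatorname{cf}(\kappa)=\omega$, $X$ paracompact Hausdorff with $w(X)=\kappa$, and $\mathcal E$ a base with $|\mathcal E|=\kappa$. Write $\mathcal E=\bigcup_{j<\omega}\mathcal E_j$, increasing, with $|\mathcal E_j|<\kappa$. There will again be $\omega$ stages, stage $j$ taking care of $\mathcal E_j$. A stage now has to use a whole locally finite family, and there may be too many of those to put all of them into $\mathcal B$. The way out is to record about a family only what can be written down with $\mathcal E_j$. As $\kappa$ is a strong limit, there are fewer than $\kappa$ records, and we fix one family for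 each record.

**Step 1: the base $\mathcal B$.** We fix the records and their realizations before any cover is given. An *admissible pair* $(K,L)$ consists of locally finite open covers $K=\{K_E\}_{E\in\mathcal E}$ and $L=\{L_E\}_{E\in\mathcal E}$ (indexed families, empty sets allowed) with $\overline{K_E}\subset L_E\subset E$ for all $E$. It *obeys* a set $d\subset\mathcal E\times[\mathcal E]^{<\omega}$ if
$$W\cap L_E=\emptyset\quad\text{whenever }(W,a)\in d\text{ and }E\notin a .$$
For example, $d=\{(W,\{E_1,E_2\})\}$ is obeyed when $W$ meets no $L_E$ except possibly $L_{E_1}$ and $L_{E_2}$.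

Let $\mathcal D_j$ be the set of those $d\subset\mathcal E_j\times[\mathcal E_j]^{<\omega}$ that are obeyed by some admissible pair. For each $j$ and each $d\in\mathcal D_j$ fix one such pair $(K^d,L^d)$; the choice may depend on $j$, which the notation suppresses. If $\mathcal E_j$ is finite, $\mathcal D_j$ is finite; if it is infinite, $|\mathcal D_j|\le2^{|\mathcal E_j|}<\kappa$. In both cases
$$\mathcal C_j=\Big\{\bigcup_{E\in e}\overline{K^d_E}:\ d\in\mathcal D_j,\ e\subset\mathcal E_j\Big\}$$
has size less than $\kappa$. Its members are closed, because the closures of a locally finite family form a locally finite family, and a locally finite union of closed sets is closed.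

Let $\mathcal B$ consist of $\mathcal E$ and all sets $L^d_E\setminus\bigcup\mathcal C'$, where $d\in\bigcup_j\mathcal D_j$, $E\in\mathcal E$, and $\mathcal C'\subset\bigcup_j\mathcal C_j$ is finite. These sets are open, there are at most $\kappa$ of them, and $\mathcal E\subset\mathcal B$. So $\mathcal B$ is a base of size $\kappa$.

**Step 2: the records of a given cover.** Let $\mathcal O$ be an open cover. The family $\mathcal U=\{E\in\mathcal E: E\subset O\text{ for some }O\in\mathcal O\}$ covers $X$. By paracompactness $\mathcal U$ has a locally finite open refinement $\mathcal R$; choose $E(R)\in\mathcal U$ with $R\subset E(R)$ for each $R\in\mathcal R$ and put $L_E=\bigcup\{R:E(R)=E\}$. Then $\{L_E\}_{E\in\mathcal U}$ is a locally finite open cover with $L_E\subset E$. As $X$ is normal, the shrinking lemma for point-finite open covers of normal spaces gives an open cover $\{K_E\}_{E\in\mathcal U}$ with $\overline{K_E}\subset L_E$, again locally finite. (For these two facts see Engelking, *General Topology*, 5.1.7 and 1.5.18.) Put $K_E=L_E=\emptyset$ for $E\in\mathcal E\setminus\mathcal U$. Now $(K,L)$ is an admissible pair.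

Let $\mathcal W$ be the set of $W\in\mathcal E$ for which $a(W)=\{E\in\mathcal E:W\cap L_E\ne\emptyset\}$ is finite. Local finiteness of $L$ makes $\mathcal W$ a cover of $X$, and $a(W)\subset\mathcal U$. Put
$$D_j=\{(W,a(W)):\ W\in\mathcal W\cap\mathcal E_j,\ a(W)\subset\mathcal E_j\},\qquad e_j=\bigcup\{a:(W,a)\in D_j\}\subset\mathcal U\cap\mathcal E_j .$$
The pair $(K,L)$ obeys $D_j$, by the definition of $a(W)$. Hence $D_j\in\mathcal D_j$, and a pair $(K^j,L^j):=(K^{D_j},L^{D_j})$ was fixed in Step 1. It need not be $(K,L)$, but it obeys the same record.

**Step 3: the refinement.** We copy the countable construction. Let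
$$C_j=\bigcup_{E\in e_j}\overline{K^j_E}\in\mathcal C_j,\qquad V_{E,j}=L^j_E\setminus\bigcup_{i<j}C_i\in\mathcal B\qquad(j<\omega,\ E\in e_j).$$

First, $V_{E,j}\subset E\in\mathcal U$, so these sets lie inside members of $\mathcal O$. Next,
$$\text{if }(W,a)\in D_j,\text{ then }W\subset C_j. \tag{2}$$
Indeed $K^j$ covers $X$, and for $E\notin a$ we have $K^j_E\cap W\subset L^j_E\cap W=\emptyset$ because $(K^j,L^j)$ obeys $D_j$. So $W\subset\bigcup_{E\in a}K^j_E\subset C_j$, since $a\subset e_j$.

*They cover.* Given $x$, take $W\in\mathcal W$ with $x\in W$. For all large $j$, both $W\in\mathcal E_j$ and $a(W)\subset\mathcal E_j$ hold, so $(W,a(W))\in D_j$ and $x\in C_j$ by (2). Let $i$ be least with $x\in C_i$. Since $C_i\subset\bigcup_{E\in e_i}L^i_E$, some $E\in e_i$ has $x\in L^i_E$, and then $x\in V_{E,i}$.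

*They are locally finite.* Given $x\in W\in\mathcal W$, fix $j$ with $(W,a(W))\in D_j$. By (2), $W\cap V_{E,i}=\emptyset$ for all $i>j$. For each of the finitely many $i\le j$ the family $\{L^i_E\}_E$ is locally finite. So some neighbourhood of $x$ meets only finitely many $V_{E,i}$.

Thus $\{V_{E,j}\}\subset\mathcal B$ is a locally finite refinement of $\mathcal O$, and Theorem B is proved. $\square$

**Where this stops.** Suppose $\operatorname{cf}(\kappa)=\theta>\omega$. Splitting $\mathcal E$ into an increasing chain of smaller pieces now takes $\theta$ stages. At stage $\omega$ we would subtract $\bigcup_{i<\omega}C_i$, an infinite union of closed sets. It need not be closed, so $V_{E,\omega}$ need not be open. The failure occurs at limit stages of countable cofinality, and limits of countable cofinality will drive the counterexample.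

## A tree space that is still base-paracompact

From here on $\kappa$ and $\theta$ are as in Theorem A. Note that $\theta$ is regular and uncountable. To defeat all families of size $\kappa$, a sensible first try is a tree of height $\theta$ in which one can diagonalize along a branch.

Let $Z$ be the set of all functions $q:\gamma\to\kappa$, $\gamma<\theta$. Write $|q|=\gamma$, let $p\le q$ mean that $q$ extends $p$, and put $[p]=\{q\in Z:p\le q\}$. For finite $F\subset\kappa$ let
$$N(p;F)=[p]\setminus\bigcup_{\xi\in F}[p^\frown\xi],$$
and take these sets as neighbourhood base at $p$. Each $[p]$ is open, since $q\in[p]$ gives $N(q;\emptyset)=[q]\subset[p]$. It is closed: if $q\notin[p]$, then either $q,p$ are incomparable and $[q]\cap[p]=\emptyset$, or $q<p$ and $N(q;\{p(|q|)\})\cap[p]=\emptyset$. So the sets $N(p;F)$ are a clopen base and $Z$ is Hausdorff (for incomparable points use their cones; for $p<q$ use $[q]$ and its complement). There are $\kappa^{<\theta}=\kappa$ points, so $w(Z)\le\kappa$; the $\kappa$ disjoint cones at level $1$ give $w(Z)=\kappa$.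

**The promising part.** Let $\mathcal B$ be a family of open subsets of $Z$ with $|\mathcal B|\le\kappa$, written as an increasing union $\bigcup_{i<\theta}\mathcal B_i$ with $|\mathcal B_i|<\kappa$. Define $g:\theta\to\kappa$ recursively: $g(\tau)$ avoids all those sets $\{\xi:V\cap[(g|\tau)^\frown\xi]\ne\emptyset\}$, $V\in\mathcal B_\tau$, that are *finite*. Their union has size less than $\kappa$. So if $V\in\mathcal B_\tau$ meets $[g|(\tau+1)]$, then $V$ meets infinitely many cones $[(g|\tau)^\frown\xi]$, hence every $N(g|\tau;F)$, and $g|\tau\in\overline V$. Consequently a $V\in\mathcal B$ that meets $[g|(\tau+1)]$ for cofinally many $\tau$ meets it for all $\tau$, and has $g|\tau$ in its closure for *all* large $\tau$. If the cover is chosen so that the closure of each refining set contains at most one $g|\tau$, then no such far-reaching $V$ can be used.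

**The failing part.** Nothing forces a locally finite cover of $Z$ to contain a far-reaching member. In fact $Z$ is base-paracompact, with the base $\{N(p;F)\}$. Let $\mathcal U$ be an open cover and choose finite $F_p$ with $N(p;F_p)$ inside a member of $\mathcal U$. Let
$$T=\{q\in Z:\ q(\beta)\in F_{q|\beta}\text{ for all }\beta<|q|\}.$$
The sets $N(q;F_q)$, $q\in T$, form a partition of $Z$. They are disjoint: if $p<q$ in $T$, then $q(|p|)\in F_p$, so $[q]\cap N(p;F_p)=\emptyset$. They cover: if $x\in T$, then $x\in N(x;F_x)$; if $x\notin T$, let $\beta'$ be least with $x(\beta')\notin F_{x|\beta'}$. Then $x|\beta'\in T$ and $x\in N(x|\beta';F_{x|\beta'})$. All pieces belong to the fixed base.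

So we need extra points that force far reach. The plan is to run many parallel copies of the path $g$, namely points $(g|\tau,s)$ labelled by finite sets $s\subset\tau$, and to add two kinds of limit points:

* points labelled by *infinite* sets $z$ of type $\omega$: a neighbourhood of such a point will contain $(g|\tau,s)$ for all large $\tau$, for some finite initial segment $s$ of $z$;
* points at which the labels $s\cup\{\alpha\}$ converge to the label $s$: they will carry far reach from all $s\cup\{\alpha\}$ down to $s$.

Starting from infinite labels and descending, far reach should arrive at the label $\emptyset$, where the cover forbids it. The price is that paracompactness must be proved again.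

## Positions, plus-points and ∞-points

For a set $s$ of ordinals, $\alpha>s$ means $\alpha>\beta$ for all $\beta\in s$ (so $\alpha>\emptyset$ always holds); in that case $s+\alpha:=s\cup\{\alpha\}$.

**Definition (positions).** A *position* is $u=(q,s)$ with $q:\gamma\to\kappa$, $\gamma<\theta$, and $s\subset\gamma$ finite. Write $|u|=\gamma$, $q_u=q$, $s_u=s$, and $u|\beta=(q|\beta,s\cap\beta)$ for $\beta\le\gamma$. Put $u\le v$ if $|u|\le|v|$ and $v|(|u|)=u$. The position of length $0$ is $\varnothing$. The immediate successors of $u=(q,s)$ are, for $\xi<\kappa$,
$$u^\frown(\xi,0)=(q^\frown\xi,s),\qquad u^\frown(\xi,1)=(q^\frown\xi,s\cup\{\gamma\}).$$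
Let $\mathrm{Pos}$ be the set of positions.

So at each level a position chooses an ordinal $\xi<\kappa$ and decides whether to put the level into $s$; only finitely many levels may be put in.

**Definition (points of $X$).** The set $X$ consists of

* all positions $u$;
* *plus-points* $(q,s)^+$, one for each position $(q,s)$ whose length is a nonzero limit ordinal;
* *∞-points* $(q,z)^\infty$ with $q:\gamma\to\kappa$, $\gamma<\theta$ a limit, $z\subset\gamma$ of order type $\omega$ with $\sup z=\gamma$.

For a point $x$ with underlying pair $(q,e)$ put $|x|=|q|$, $q_x=q$ and $x|\beta=(q|\beta,e\cap\beta)$ for *admissible* $\beta$: this means $\beta\le|x|$ if $x$ is a position and $\beta<|x|$ if $x$ is a plus-point or an ∞-point. For ∞-points $z\cap\beta$ is finite when $\beta<\gamma$, so $x|\beta$ is always a position. Clearly $(x|\beta)|\beta'=x|\beta'$ for $\beta'\le\beta$. For $u\in\mathrm{Pos}$ define the *cone*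
$$[u]=\{x\in X:\ |u|\text{ is admissible for }x\text{ and }x|(|u|)=u\}.$$

If $u\le v$, then $[v]\subset[u]$. If $u,v$ are incomparable, then $[u]\cap[v]=\emptyset$, since two restrictions of one point are comparable. Finally
$$[u]=\{u\}\sqcup\bigsqcup_{\xi<\kappa,\,b\in\{0,1\}}[u^\frown(\xi,b)], \tag{3}$$
because a point $x\in[u]$ other than $u$ has $|u|<|x|$, and then $|u|+1$ is admissible for $x$ (for plus-points and ∞-points $|x|$ is a limit).

**Definition (topology).** For $u\in\mathrm{Pos}$ and finite $F\subset\kappa$ let
$$N(u;F)=[u]\setminus\bigcup_{\xi\in F,\,b\in\{0,1\}}[u^\frown(\xi,b)].$$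
For $(q,s)$ of nonzero limit length $\lambda$, $\varepsilon<\lambda$ with $s\subset\varepsilon+1$, and finite $F\subset\kappa$ let
$$N^+(q,s;\varepsilon,F)=\{(q,s)^+\}\cup\bigcup_{\varepsilon<\alpha<\lambda}N\big((q,s+\alpha);F\big).$$
The local basic sets are $N(u;F)$ at a position $u$; $N^+(q,s;\varepsilon,F)$ at $(q,s)^+$; and $[x|\beta]$, $\beta<|x|$, at an ∞-point $x$. At each point they contain the point and form a filter base: $N(u;F)\cap N(u;F')=N(u;F\cup F')$, while $N^+(q,s;\varepsilon,F)\cap N^+(q,s;\varepsilon',F')$ contains $N^+(q,s;\max(\varepsilon,\varepsilon'),F\cup F')$, and the cones $[x|\beta]$ decrease. Call $O\subset X$ open if each $x\in O$ has a local basic set inside $O$. This is a topology.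

**Example.** Let $q:\omega\to\kappa$. The positions $(q,\{n\})$, $n<\omega$, all have length $\omega$, so they are pairwise incomparable, and also incomparable with $(q,\emptyset)$. They do not converge to $(q,\emptyset)$, since $[(q,\emptyset)]$ contains none of them. They converge to $(q,\emptyset)^+$, because $N^+(q,\emptyset;\varepsilon,F)$ contains $(q,\{n\})$ for all $n>\varepsilon$. For $z=\omega$, the positions $(q,\{0,\dots,n\})$ converge to $x=(q,\omega)^\infty$: if $\beta<\omega$ and $n\ge\beta$, then $(q,\{0,\dots,n\})|\beta=(q|\beta,\beta)=x|\beta$.

**Lemma 1.** Every cone $[u]$ is clopen. Hence all $N(u;F)$ are clopen and all $N^+(q,s;\varepsilon,F)$ are open, so all these sets form a base of $X$ (note $[u]=N(u;\emptyset)$).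

*Proof.* *Open.* Let $x\in[u]$. If $x=v$ is a position, $N(v;\emptyset)=[v]\subset[u]$. If $x=(q,s)^+$, then $\beta:=|u|<|q|$; take $\varepsilon<|q|$ with $\varepsilon\ge\beta$ and $s\subset\varepsilon+1$. For $\alpha>\varepsilon$ we have $(q,s+\alpha)|\beta=(q|\beta,s\cap\beta)=u$, so $N^+(q,s;\varepsilon,\emptyset)\subset[u]$. If $x$ is an ∞-point, $[x|(|u|)]=[u]$ is a local basic set.

*Closed.* Let $x\notin[u]$; we find a local basic set at $x$ that misses $[u]$.

If $x=v$ is a position incomparable with $u$, use $[v]$. Otherwise $v<u$, and $[u]$ lies in $[v^\frown(\xi,b)]$ with $\xi=q_u(|v|)$ and a suitable $b$; so $N(v;\{\xi\})\cap[u]=\emptyset$.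

Let $x=(q,s)^+$ and $\lambda=|q|$. If $|u|<\lambda$, then $x|(|u|)\ne u$. Choose $\varepsilon<\lambda$ with $\varepsilon\ge|u|$, $s\subset\varepsilon+1$. Each $(q,s+\alpha)$ with $\alpha>\varepsilon$ restricts at $|u|$ to $x|(|u|)\ne u$, hence is incomparable with $u$; so $N^+(q,s;\varepsilon,\emptyset)\cap[u]=\emptyset$. If $|u|\ge\lambda$, choose $\varepsilon<\lambda$ with $s\cup(s_u\cap\lambda)\subset\varepsilon+1$, which is possible because $s_u$ is finite. For $\varepsilon<\alpha<\lambda$ we have $\alpha\notin s_u$, so $u|\lambda\ne(q,s+\alpha)$. Since $|u|\ge\lambda$, the positions $u$ and $(q,s+\alpha)$ are incomparable, and again $N^+(q,s;\varepsilon,\emptyset)\cap[u]=\emptyset$.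

Let $x=(q,z)^\infty$ and $\gamma=|q|$. If $|u|<\gamma$, then $x|(|u|)\ne u$ has the same length as $u$, and $[x|(|u|)]\cap[u]=\emptyset$. If $|u|\ge\gamma$, pick $n\in z\setminus s_u$, which exists as $z$ is infinite. The position $x|(n+1)$ has $n$ in its finite set and $u|(n+1)$ does not; so they are incomparable and $[x|(n+1)]\cap[u]=\emptyset$.

For the rest: $N(u;F)$ is a cone minus finitely many cones, hence clopen. In $N^+(q,s;\varepsilon,F)$ the point $(q,s)^+$ has the set itself as a local basic set, and the other points lie in the open sets $N((q,s+\alpha);F)$. $\square$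

**Lemma 2.** $X$ is Hausdorff and $w(X)=\kappa$.

*Proof.* A point is determined by the set of cones containing it, that is, by the chain of its restrictions $x|\beta$, $\beta$ admissible. For a position the chain has a last element, the point itself. For the other kinds the chain has no last element and determines the underlying pair as a union; its second coordinate is finite for a plus-point and infinite for an ∞-point. So for $x\ne y$ some cone contains exactly one of them. Cones are clopen, so $x$ and $y$ have disjoint neighbourhoods.

There are at most $\kappa^{<\theta}=\kappa$ functions $\gamma\to\kappa$ for each $\gamma<\theta$, and at most $|\gamma|+\omega\le\theta$ finite subsets of $\gamma$. Since $\theta\le\kappa$, there are at most $\kappa$ positions, and the base of Lemma 1 has size at most $\kappa$. The $\kappa$ disjoint nonempty open sets $[\varnothing^\frown(\xi,0)]$ give $w(X)\ge\kappa$. $\square$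

## Partitioning $X$ along an open cover

We prove part 1 of Theorem A. Let $\mathcal U$ be an open cover of $X$.

**Step 1: choosing compatible neighbourhoods.** We want the positions $(q,t+\alpha)$ that accumulate at $(q,t)^+$ to receive neighbourhoods that fit exactly into one neighbourhood of $(q,t)^+$. Choose finite $F_u$ with $N(u;F_u)$ inside a member of $\mathcal U$, for each position $u$. For each plus-point $(q,s)^+$ choose $\varepsilon_{q,s}$ and finite $F^+_{q,s}$ with $N^+(q,s;\varepsilon_{q,s},F^+_{q,s})$ inside a member of $\mathcal U$. Define finite sets $F^*_{(q,s)}$ by recursion on the number of elements of $s$: $F^*_{(q,\emptyset)}=F_{(q,\emptyset)}$, and for $\alpha>t$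
$$F^*_{(q,t+\alpha)}=\begin{cases}\Phi_{q,t}:=F^+_{q,t}\cup F^*_{(q,t)}&\text{if }|q|\text{ is a limit and }\alpha>\varepsilon_{q,t},\\ F_{(q,t+\alpha)}\cup F^*_{(q,t)}&\text{otherwise.}\end{cases} \tag{4}$$
In the first case the value does not depend on $\alpha$. In both cases $F^*_{(q,t)}\subset F^*_{(q,t+\alpha)}$. Put $N_u=N(u;F^*_u)$. It lies in a member of $\mathcal U$: in the first case of (4) because $N_{(q,t+\alpha)}\subset N((q,t+\alpha);F^+_{q,t})\subset N^+(q,t;\varepsilon_{q,t},F^+_{q,t})$, otherwise because $F_u\subset F^*_u$.

**Step 2: the tree $T$ and the disjoint sets $N_v$.** As for $Z$, we keep the positions that always pass through the removed branches. Let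
$$T=\{u\in\mathrm{Pos}:\ q_u(\beta)\in F^*_{u|\beta}\text{ for all }\beta<|u|\}.$$
Then $\varnothing\in T$, and $T$ is closed under restrictions. It is also *closed under limits*: if $|u|$ is a limit and $u|\beta\in T$ for all $\beta<|u|$, then $u\in T$, because for $\beta<|u|$ the condition at $\beta$ is part of $u|(\beta+1)\in T$.

$$\text{If }(q,s)\in T\text{ and }s<\alpha<|q|,\text{ then }(q,s+\alpha)\in T. \tag{5}$$
For $\beta\le\alpha$ we have $(q,s+\alpha)|\beta=(q,s)|\beta$, so the condition at $\beta$ is inherited. For $\beta>\alpha$ we have $q(\beta)\in F^*_{(q|\beta,s)}\subset F^*_{(q|\beta,s+\alpha)}$.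

**Lemma 3.** The sets $N_v$, $v\in T$, are pairwise disjoint, and each $x\in X$ satisfies exactly one of:

* (a) $x\in N_v$ for some $v\in T$;
* (b) $x=(q,s)^+$ with $(q,s)\in T$;
* (c) $x$ is an ∞-point and $x|\beta\in T$ for all $\beta<|x|$.

*Proof.* If $u<v$ are in $T$, then $q_v(|u|)\in F^*_u$, so
$$[v]\cap N_u=\emptyset\qquad(u<v,\ u,v\in T). \tag{6}$$
Incomparable positions have disjoint cones. This gives disjointness.

Let $x\in X$. Suppose first that some admissible $\beta$ has $x|\beta\notin T$, and take the least. It is not $0$, as $\varnothing\in T$, and not a limit, as $T$ is closed under limits. So $\beta=\beta'+1$ with $x|\beta'\in T$, and the only condition that can fail is $q_x(\beta')\in F^*_{x|\beta'}$. Thus $q_x(\beta')\notin F^*_{x|\beta'}$ and $x\in N_{x|\beta'}$; this is (a). Suppose now that $x|\beta\in T$ for all admissible $\beta$. If $x$ is a position, $x\in T$ and $x\in N_x$, which is (a). If $x=(q,s)^+$, then $(q,s)\in T$ by closure under limits, which is (b). If $x$ is an ∞-point we have (c).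

Cases (b) and (c) exclude each other by kind. They exclude (a): in both, $x|\beta\in T$ for all $\beta<|x|$. If $x\in[v]$, then $v=x|\beta$ with $\beta+1$ admissible, and $x|(\beta+1)\in T$ gives $q_x(\beta)\in F^*_v$, so $x\notin N_v$. $\square$

**Step 3: pieces around plus-points.** For $(q,s)\in T$ of nonzero limit length put
$$P_{q,s}=N^+(q,s;\varepsilon_{q,s},\Phi_{q,s}).$$
It is open and lies in a member of $\mathcal U$, since $F^+_{q,s}\subset\Phi_{q,s}$. By (4) and (5),
$$P_{q,s}=\{(q,s)^+\}\cup\bigcup_{\varepsilon_{q,s}<\alpha<|q|}N_{(q,s+\alpha)},\qquad\text{with all }(q,s+\alpha)\in T. \tag{7}$$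
This exact fit is the reason for the definition of $F^*$. The equality $(q,s+\alpha)=(q',s'+\alpha')$ forces $q=q'$, $\alpha=\alpha'$ (the maximum) and $s=s'$. So Lemma 3 yields:
$$\text{the }P_{q,s}\text{ are pairwise disjoint, and each }N_v\ (v\in T)\text{ is contained in or disjoint from each }P_{q,s}. \tag{8}$$

**Remark (without ∞-points the space is base-paracompact).** Let $X'$ be $X$ with the ∞-points removed. Steps 1–3 apply to open covers of $X'$, with all sets intersected with $X'$. Case (c) does not occur, so by Lemma 3 and (8) all the sets $P_{q,s}$, $(q,s)\in T$ of nonzero limit length, together with those $N_v$, $v\in T$, contained in none of them, partition $X'$. All pieces are traces of standard sets $N$ and $N^+$, which form a base of $X'$ of size $\kappa=w(X')$. So $X'$ is base-paracompact. In $X$ itself this partition omits the points of case (c), and for such $x$ every $[x|\beta]$ contains $N_{x|\delta}$ for all $\delta\in[\beta,|x|)$. Some of the pieces must be merged near $x$, and this will lead outside the standard base.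

**Step 4: stops.** We decide where to give up the fine partition and take a whole cone. A *stop* is a position $w$ with $s_w\ne\emptyset$, $|w|=\max s_w+1$, and $[w]$ contained in a member of $\mathcal U$. A stop has successor length. Every ∞-point runs through stops:
$$\begin{gathered}\text{if }x=(q_x,z)^\infty\text{ and }[x|\beta]\text{ lies in a member of }\mathcal U,\\ \text{then }x|(n+1)\text{ is a stop for every }n\in z\text{ with }n\ge\beta.\end{gathered} \tag{9}$$
Indeed $x|(n+1)$ has length $n+1$ and finite set $z\cap(n+1)$ with maximum $n$, and $[x|(n+1)]\subset[x|\beta]$. Such a $\beta$ exists for each ∞-point, since $\mathcal U$ covers $X$.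

Let $T^\circ=\{u\in T:\text{no }v\le u\text{ is a stop}\}$, let $\mathcal Q$ be the set of $(q,s)\in T^\circ$ of nonzero limit length, and let
$$\Omega=\bigcup_{(q,s)\in\mathcal Q}P_{q,s},$$
an open set.

**Step 5: $\Omega$ is closed.** We need this in order to subtract $\Omega$ from open sets. Let $x\notin\Omega$. We go through the cases of Lemma 3.

(a) $x\in N_v$, $v\in T$. By (8), $N_v$ is contained in or disjoint from each $P_{q,s}$. As $x\notin\Omega$, it is disjoint from all those with $(q,s)\in\mathcal Q$, so $N_v\cap\Omega=\emptyset$.

(b) $x=(q',s')^+$ with $(q',s')\in T$. Then $(q',s')\notin\mathcal Q$, and by (8) $P_{q',s'}$ is a neighbourhood of $x$ disjoint from $\Omega$.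

(c) $x=(q_x,z)^\infty$ with all $x|\beta\in T$. By (9) pick $n\in z$ such that $w=x|(n+1)$ is a stop. Let $n'$ be the next element of $z$ and $w'=x|(n'+1)\in T$. We claim $[w']\cap\Omega=\emptyset$. Let $(q,s)\in\mathcal Q$.

If $(q,s)^+\in[w']$, then $w\le w'\le(q,s)$, so the stop $w$ is a restriction of $(q,s)\in T^\circ$, a contradiction.

Suppose $[w']$ meets $N_{(q,s+\alpha)}$ for some $\alpha>\varepsilon_{q,s}$. Then $w'$ and $(q,s+\alpha)$ are comparable elements of $T$. They are different, as $|w'|$ is a successor and $|q|$ a limit. If $(q,s+\alpha)<w'$, then $[w']\cap N_{(q,s+\alpha)}=\emptyset$ by (6). So $w'<(q,s+\alpha)$. Hence $n'\in s+\alpha$, and $\alpha=\max(s+\alpha)\ge n'>n$. Therefore $\alpha\notin n+1$ and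
$$(q,s)|(n+1)=(q,s+\alpha)|(n+1)=x|(n+1)=w .$$
So the stop $w$ is a restriction of $(q,s)\in T^\circ$, a contradiction. Note why two elements $n<n'$ of $z$ were needed: the last element $\alpha$ of $s+\alpha$ is invisible in $(q,s)$, so $w$ must lie one element earlier.

By (7), $[w']$ misses every $P_{q,s}$ with $(q,s)\in\mathcal Q$. So $\Omega$ is closed.

**Step 6: the partition.** Consider the sets

* (i) $P_{q,s}$, for $(q,s)\in\mathcal Q$;
* (ii) $N_u\setminus\Omega$, for $u\in T^\circ$;
* (iii) $[w]\setminus\Omega$, where $w\in T$ is a stop with no proper restriction a stop.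

All are open by Step 5, and each lies in a member of $\mathcal U$.

*They are disjoint.* Sets of type (i) lie in $\Omega$, so they are disjoint from types (ii) and (iii). They are pairwise disjoint by (8), and sets of type (ii) are pairwise disjoint by Lemma 3. Two different $w$'s in (iii) are incomparable, since neither has a proper restriction that is a stop. Finally let $u\in T^\circ$ and $w$ be as in (iii). Then $w\not\le u$. If $u<w$, then $[w]\cap N_u=\emptyset$ by (6); if they are incomparable, their cones are disjoint.

*They cover.* Let $x\notin\Omega$. Suppose first that $x|\beta\in T^\circ$ for all admissible $\beta$. If $x$ is a position, $x\in N_x$, type (ii). If $x=(q,s)^+$, then $(q,s)\in T$ by closure under limits, no proper restriction of $(q,s)$ is a stop, and $(q,s)$ itself has limit length, so it is not a stop. Hence $(q,s)\in\mathcal Q$ and $x\in\Omega$, a contradiction. If $x$ is an ∞-point, the supposition contradicts (9).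

Otherwise let $\beta$ be the least admissible ordinal with $x|\beta\notin T^\circ$. It is not $0$, since $\varnothing\in T$ is not a stop. It is not a limit: then $x|\beta$ would be in $T$ by closure under limits, its proper restrictions would not be stops, and it would not be a stop because of its length. So $\beta=\beta'+1$ and $v=x|\beta'\in T^\circ$. If $x|\beta\notin T$, then $q_x(\beta')\notin F^*_v$, so $x\in N_v$, type (ii). If $x|\beta\in T$, some restriction of $x|\beta$ is a stop; the proper ones are restrictions of $v$ and are not stops. So $x|\beta$ is a stop with no proper restriction a stop, and $x\in[x|\beta]$ gives type (iii).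

After discarding empty sets we have a refinement of $\mathcal U$ that is a partition of $X$ into open sets. It is locally finite, because each piece is a neighbourhood of its points that meets no other piece. With Lemma 2 this proves part 1 of Theorem A. $\square$

The pieces of types (ii) and (iii) have $\Omega$ removed, and $\Omega$ depends on choices made at up to $\kappa$ positions at once. The next section shows that no stock of $\kappa$ open sets can replace such pieces.

## The diagonal path $g$ and the descent to the label $\emptyset$

We prove part 2 of Theorem A. Two classical facts about the regular uncountable cardinal $\theta$ are used. A set is *stationary* in $\theta$ if it meets every *club* (closed unbounded subset of $\theta$). The set $\{\lambda<\theta:\operatorname{cf}\lambda=\omega\}$ is stationary (the supremum of the first $\omega$ elements of a club lies in the club), and the intersection of a stationary set with a club is stationary. *Fodor's lemma*: if $D\subset\theta$ is stationary and $f:D\to\theta$ satisfies $f(\lambda)<\lambda$ for all $\lambda\in D$, then $f$ is constant on a stationary subset of $D$.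

Let $\mathcal B$ be a family of open sets with $|\mathcal B|\le\kappa$. As $\operatorname{cf}(\kappa)=\theta$, write $\mathcal B=\bigcup_{i<\theta}\mathcal B_i$, increasing, with $|\mathcal B_i|<\kappa$. For $V\in\mathcal B$ let $i(V)=\min\{i:V\in\mathcal B_i\}$, so $V\in\mathcal B_\tau$ for all $\tau\ge i(V)$.

**Step 1: the path.** We choose $g:\theta\to\kappa$ so that early members of $\mathcal B$ cannot pass beyond a position of the path without accumulating at it, for all finite labels at once. Let $g|\tau$ be given. For $V\in\mathcal B_\tau$ and finite $s\subset\tau$ let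
$$\Xi(V,s,\tau)=\big\{\xi<\kappa:\ V\cap\big([(g|\tau,s)^\frown(\xi,0)]\cup[(g|\tau,s)^\frown(\xi,1)]\big)\ne\emptyset\big\}.$$
The union of those $\Xi(V,s,\tau)$ that are finite has size at most $|\mathcal B_\tau|+|\tau|+\omega<\kappa$. Choose $g(\tau)$ outside it. Then:
$$\begin{gathered}\text{if }V\in\mathcal B_\tau,\ s\subset\tau\text{ is finite, and }V\text{ meets }[(g|\tau,s)^\frown(g(\tau),b)]\text{ for some }b,\\ \text{then }(g|\tau,s)\in\overline V.\end{gathered} \tag{10}$$
Indeed $g(\tau)\in\Xi(V,s,\tau)$, so this set was not among the finite ones. Being infinite, it contains for each finite $F$ some $\xi\notin F$; thus $V$ meets $N((g|\tau,s);F)$.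

**Step 2: the cover.** We choose a cover that forbids far reach for the label $\emptyset$. Let $Y=\{(g|\tau,\emptyset):\tau<\theta\}$. Each point of $X$ has an open neighbourhood containing at most one point of $Y$:

* For a position $v$ take $N(v;\{g(|v|)\})$. A point $(g|\tau,\emptyset)\ne v$ of $Y$ in $[v]$ has $\tau>|v|$ and lies in $[v^\frown(g(|v|),0)]$, which is removed.
* For $(q,s)^+$ take any $N^+(q,s;\varepsilon,\emptyset)$. Apart from $(q,s)^+\notin Y$, its points lie in cones $[(q,s+\alpha)]$, so they have a nonempty second coordinate and are not in $Y$.
* For an ∞-point $x$ take $[x|\beta]$ with $s_{x|\beta}\ne\emptyset$. It contains no point of $Y$.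

By part 1 there is a partition $\mathcal P$ of $X$ into open sets, each containing at most one point of $Y$. The members of $\mathcal P$ are clopen. This $\mathcal P$ is the open cover we claim is bad for $\mathcal B$.

Suppose, for a contradiction, that $\mathcal V\subset\mathcal B$ is a locally finite cover of $X$ refining $\mathcal P$. For $V\in\mathcal V$ the closure $\overline V$ lies in one member of $\mathcal P$, so
$$|\overline V\cap Y|\le1\qquad(V\in\mathcal V). \tag{11}$$

**Step 3: labels with far reach.** We make the heuristic precise. For finite $s\subset\theta$ say $s\in A$ if there are $V\in\mathcal V$ and $\tau_0<\theta$ with $\tau_0>s$ such that $(g|\tau,s)\in\overline V$ for all $\tau\in[\tau_0,\theta)$; then $V,\tau_0$ *witness* $s\in A$. By (11), $\emptyset\notin A$, since a witness $V$ would have $\theta$ points of $Y$ in its closure.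

**Claim 1.** If $n_0<n_1<\cdots<\theta$, then $\{n_0,\dots,n_k\}\in A$ for some $k$.

*Proof.* Here the ∞-points produce reach. Let $\gamma=\sup_kn_k$, which is below $\theta$ as $\theta$ is regular and uncountable, let $z=\{n_k:k<\omega\}$ and $x=(g|\gamma,z)^\infty$. Take $V\in\mathcal V$ with $x\in V$. As $V$ is open, there is $\beta<\gamma$ with $[x|\beta]\subset V$. Choose $k$ with $n_k\ge\beta$, and let $s=\{n_0,\dots,n_k\}$. For every $\tau$ with $n_k<\tau<\theta$,
$$(g|\tau,s)|\beta=(g|\beta,s\cap\beta)=(g|\beta,z\cap\beta)=x|\beta,$$
so $(g|\tau,s)\in[x|\beta]\subset V$. Thus $V$ and $\tau_0=n_k+1$ witness $s\in A$. $\square$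

**Claim 2.** If $s\subset\theta$ is finite and $s+\alpha\in A$ for all $\alpha<\theta$ with $\alpha>s$, then $s\in A$.

*Proof.* Here the plus-points carry reach from $s+\alpha$ to $s$. For each $\alpha>s$ fix $V_\alpha\in\mathcal V$ and $\tau_\alpha<\theta$ witnessing $s+\alpha\in A$. Let
$$D=\{\lambda<\theta:\ \operatorname{cf}\lambda=\omega,\ \lambda>s,\ \tau_\alpha\le\lambda\text{ whenever }\alpha<\lambda,\ \alpha>s\}.$$
The limit ordinals $\lambda>s$ with $\tau_\alpha<\lambda$ for all relevant $\alpha<\lambda$ form a club, so $D$ is stationary.

*One $V_\alpha$ for each $\lambda$.* Let $\lambda\in D$ and $p_\lambda:=(g|\lambda,s)^+$. Choose $\alpha_j\nearrow\lambda$ ($j<\omega$) strictly increasing with $\alpha_j>s$. Since $\tau_{\alpha_j}\le\lambda$, we have $(g|\lambda,s+\alpha_j)\in\overline{V_{\alpha_j}}$. These points converge to $p_\lambda$, because $(g|\lambda,s+\alpha)\in N^+(g|\lambda,s;\varepsilon,F)$ for $\varepsilon<\alpha<\lambda$. Take an open neighbourhood $O$ of $p_\lambda$ that meets only finitely many members of $\mathcal V$. For all large $j$ it contains $(g|\lambda,s+\alpha_j)\in\overline{V_{\alpha_j}}$, so it meets $V_{\alpha_j}$.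 Hence some $V$ equals $V_{\alpha_j}$ for infinitely many $j$. Every neighbourhood of $p_\lambda$ contains $(g|\lambda,s+\alpha_j)$ for some such $j$ and therefore, if open, meets $V$; so $p_\lambda\in\overline V$. In short, there is $\alpha(\lambda)<\lambda$, $\alpha(\lambda)>s$, with $p_\lambda\in\overline{V_{\alpha(\lambda)}}$.

*One $V^*$ for stationarily many $\lambda$.* The map $\lambda\mapsto\alpha(\lambda)$ is regressive on $D$. By Fodor's lemma there are a stationary $S\subset D$ and a single $V^*\in\mathcal V$ with $p_\lambda\in\overline{V^*}$ for all $\lambda\in S$.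

*Back to the path with label $s$.* Let $\tau<\theta$ with $\tau\ge i(V^*)$ and $\tau>s$. Pick $\lambda\in S$ with $\lambda>\tau$. As $\lambda$ is a limit, $\tau+1<\lambda$, and
$$p_\lambda|(\tau+1)=(g|(\tau+1),s)=(g|\tau,s)^\frown(g(\tau),0).$$
So $p_\lambda$ lies in the open set $[(g|\tau,s)^\frown(g(\tau),0)]$, and $V^*$, having $p_\lambda$ in its closure, meets this set. Since $V^*\in\mathcal B_\tau$, (10) gives $(g|\tau,s)\in\overline{V^*}$. This holds for all large $\tau$, so $V^*$ witnesses $s\in A$. $\square$

**Step 4: the contradiction.** We have $\emptyset\notin A$. By Claim 2 with $s=\emptyset$ there is $n_0<\theta$ with $\{n_0\}\notin A$. By Claim 2 with $s=\{n_0\}$ there is $n_1>n_0$ with $\{n_0,n_1\}\notin A$. Continuing, we obtain $n_0<n_1<\cdots<\theta$ with $\{n_0,\dots,n_k\}\notin A$ for all $k$, against Claim 1.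

So $\mathcal P$ has no locally finite refinement consisting of members of $\mathcal B$ and covering $X$. Since $\mathcal B$ was an arbitrary family of at most $\kappa$ open sets and $w(X)=\kappa$ by Lemma 2, $X$ is not base-paracompact. This completes the proof of Theorem A: not every paracompact Hausdorff space is base-paracompact. $\blacksquare$
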